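\title{Local smoothing for averages over curves in $\mathbb{R}^d$ under a second-derivative condition}

\begin{abstract}
Let $\gamma$ be a smooth curve in $\mathbb{R}^d$, $d\ge 2$, and consider averages over the dilates $x-t\gamma$, $1\le t\le 2$, localized to frequencies $|\xi|\sim\lambda$ at which $|\langle\gamma''(s),\xi\rangle|\sim|\xi|$ along the whole curve. We prove that the resulting operator maps $L^p(\mathbb{R}^d)$ to $L^p(\mathbb{R}^d\times[1,2])$ with norm $O(\lambda^{-\alpha})$ for all $2<p<\infty$ and $\alpha<\min(1/2,2/p)$. For non-degenerate curves this proves a conjecture from \cite{GMF}, and the exponent cannot be increased when the symbol does not vanish at the critical point of the phase. The proof is a high/low wave envelope argument for the ruled cone attached to the curve; it also gives a reverse square function estimate for that cone.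
\end{abstract}

\section{Introduction}

\subsection{The operators and the question}

Let $d\ge2$, let $I\subset\mathbb{R}$ be a compact interval, and let $\gamma:I\to\mathbb{R}^d$ be smooth, that is, the restriction of a smooth map defined on a neighborhood of $I$. The curve is \emph{non-degenerate} if
\[
\det\big(\gamma^{(1)}(s),\gamma^{(2)}(s),\dots,\gamma^{(d)}(s)\big)\ne0\qquad\text{for all }s\in I .
\]
For a smooth cutoff $\chi$ supported in $I$, the average $\int f(x-t\gamma(s))\chi(s)\,ds$ of $f$ over the dilated curve $x-t\gamma$ is, for each $t$, a Fourier multiplier operator with multiplier $\int e^{-it\langle\gamma(s),\xi\rangle}\chi(s)\,ds$. The decay of this oscillatory integral measures how much the average smooths $f$, and it depends on the direction of $\xi$ through the derivatives of the phase $s\mapsto\langle\gamma(s),\xi\rangle$. To study one frequency scale and one type of direction at a time, one replaces $\chi$ by a symbol.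

We write $a\in S^0$ if $a(\xi,s)$ is a smooth function on $\mathbb{R}^d\times\mathbb{R}$ with $s$-support in $I$ and
\[
|\partial_\xi^\alpha\partial_s^ka(\xi,s)|\le C_{\alpha,k}(1+|\xi|)^{-|\alpha|}\qquad\text{for all }\alpha,k .
\]
Its $\xi$-support $\operatorname{supp}_\xi(a)$ is the projection of $\operatorname{supp}(a)$ to $\mathbb{R}^d$. Fix a smooth bump $\beta$ supported in $[1/2,2]$, and for $\lambda\in2^{\mathbb{N}}$ put $a^\lambda(\xi,s)=a(\xi,s)\beta(|\xi|/\lambda)$. For a symbol $b$ let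
\[
m[b](\xi,t)=\int_{\mathbb{R}}e^{-it\langle\gamma(s),\xi\rangle}b(\xi,s)\,ds,\qquad
m[b](D)f(x,t)=(2\pi)^{-d}\int_{\mathbb{R}^d}e^{i\langle x,\xi\rangle}m[b](\xi,t)\hat f(\xi)\,d\xi
\]
for $(x,t)\in\mathbb{R}^d\times[1,2]$; the choice $b=\chi(s)$ gives back the average above. We ask how fast the norm of $m[a^\lambda](D)$ from $L^p(\mathbb{R}^d)$ to $L^p(\mathbb{R}^d\times[1,2])$ decays as $\lambda\to\infty$. For $2<p<\infty$ put
\[
\alpha_{\mathrm{crit}}(p)=\min\Big(\frac12,\frac2p\Big)=\begin{cases}1/2,&2<p\le4,\\ 2/p,&p>4.\end{cases}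
\]

\medskip
\noindent\textbf{Conjecture} (\cite[Conjecture 3.5.5]{GMF})\textbf{.}
\emph{Let $\gamma$ be non-degenerate and $a\in S^0$. Suppose that there are $B>1$ and $s_*\in I$ with}
\begin{gather}
B^{-1}|\xi|\le|\langle\gamma''(s),\xi\rangle|\le B|\xi|\qquad\text{for }(\xi,s)\in\operatorname{supp}_\xi(a)\times I,\label{eq:H1}\\
|\langle\gamma'(s_*),\xi\rangle|\le10^{-10}B^{-1}|\xi|\qquad\text{for }\xi\in\operatorname{supp}_\xi(a).\label{eq:H2}
\end{gather}
\emph{Then for every $2<p<\infty$, $\alpha<\alpha_{\mathrm{crit}}(p)$ and $\lambda\in2^{\mathbb{N}}$,}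
\begin{equation}\label{eq:main}
\big\|m[a^\lambda](D)\big\|_{L^p(\mathbb{R}^d)\to L^p(\mathbb{R}^d\times[1,2])}\le C\lambda^{-\alpha},
\end{equation}
\emph{where $C$ may depend on $p,\alpha,\gamma,a,B,\beta$, but not on $\lambda$.}
\medskip

The hypotheses describe the simplest case in which the multiplier does not decay rapidly. For a non-degenerate curve, at every $(\xi,s)$ one of the derivatives $\langle\gamma^{(j)}(s),\xi\rangle$, $1\le j\le d$, is comparable to $|\xi|$. If the first one is, throughout the support of $a$, integration by parts gives $m[a^\lambda]=O(\lambda^{-L})$ for every $L$. Hypothesis \eqref{eq:H1} is the next case: the phase is strictly convex or strictly concave, so it has at most one critical point $s(\xi)$, and that point is non-degenerate. Hypothesis \eqref{eq:H2} says that the derivative of the phase is very small at $s_*$, so it singles out the frequencies for which a critical point is to be expected.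

\subsection{Which exponent to expect}

When the critical point exists, stationary phase gives, to leading order and up to the size of the symbol, $m[a^\lambda](\xi,t)\approx\lambda^{-1/2}e^{-it\langle\gamma(s(\xi)),\xi\rangle}$. For an arc of the unit circle in the plane the critical point satisfies $\gamma(s(\xi))=\pm\xi/|\xi|$, and the operator is $\lambda^{-1/2}$ times a half-wave propagator $e^{\mp it|D|}$ at frequency $\lambda$. In general it is a wave-type propagator whose space-time frequencies lie near the cone of those $w\in\mathbb{R}^{d+1}$ that are orthogonal to both $(\gamma(s),1)$ and $(\gamma'(s),0)$ for some $s$. This cone is a one-parameter union of $(d-1)$-dimensional linear spaces. It curves only in the direction in which $s$ varies, whatever $d$ is, and this suggests an answer that does not depend on $d$.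

At each fixed time the norm is $O(\lambda^{-1/2})$ on $L^2$ and $O(1)$ on $L^\infty$, hence $O(\lambda^{-1/p})$ on $L^p$. Two examples limit what integration in $t$ can add. A plane wave $e^{i\langle x,\xi\rangle}$ is multiplied by $m[a^\lambda](\xi,t)$, which has size $\lambda^{-1/2}$ at every time; so one cannot expect $\alpha>1/2$. If $f$ resembles the indicator function of the $\lambda^{-1}$-neighborhood of $-t_0\gamma$, then $\|f\|_p\sim\lambda^{-(d-1)/p}$, while the average has size $1$ on the $\lambda^{-1}$-neighborhood of the point $(0,t_0)$, which has measure $\lambda^{-(d+1)}$; so one cannot expect $\alpha>2/p$. The conjecture says that nothing is worse than these two examples. They balance at $p=4$, and by interpolation everything follows from the bound $\lambda^{-1/2+\varepsilon}$ on $L^4$, where the fixed-time bound is only $\lambda^{-1/4}$.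

\subsection{Results}

\begin{theorem}\label{thm:main}
Let $\gamma$ be non-degenerate, let $a\in S^0$, and let \eqref{eq:H1} hold. Then \eqref{eq:main} holds for all $2<p<\infty$, $\lambda\in2^{\mathbb{N}}$ and $\alpha<\alpha_{\mathrm{crit}}(p)$. In particular, the conjecture is true for every $d\ge2$, and hypothesis \eqref{eq:H2} is not needed.
\end{theorem}

\begin{theorem}\label{thm:degenerate}
The conclusion of Theorem~\ref{thm:main} holds for every smooth $\gamma:I\to\mathbb{R}^d$, possibly degenerate, and every $a\in S^0$ satisfying \eqref{eq:H1}.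
\end{theorem}

By an open cone we mean an open subset of $\mathbb{R}^d$ that is invariant under positive dilations.

\begin{theorem}[Sharpness]\label{thm:sharp}
Let $\gamma$ be non-degenerate, let $a\in S^0$ satisfy \eqref{eq:H1}, and let $\beta\not\equiv0$. Suppose that there are a non-empty open cone $\mathcal{C}$ and $c_0,\lambda_1>0$ such that for every $\xi\in\mathcal{C}$ with $|\xi|\ge\lambda_1$ there is $s(\xi)\in I$ with $\langle\gamma'(s(\xi)),\xi\rangle=0$ and $|a(\xi,s(\xi))|\ge c_0$. Then for $2<p<\infty$ and all large $\lambda$,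
\[
\big\|m[a^\lambda](D)\big\|_{L^p(\mathbb{R}^d)\to L^p(\mathbb{R}^d\times[1,2])}\ge c\,\lambda^{-\alpha_{\mathrm{crit}}(p)} .
\]
Thus \eqref{eq:main} fails for every $\alpha>\alpha_{\mathrm{crit}}(p)$.
\end{theorem}

The endpoint $\alpha=\alpha_{\mathrm{crit}}(p)$ is not addressed. A by-product of the proof is a reverse square function estimate in $L^4(\mathbb{R}^{d+1})$ for the cone described above (Corollary~\ref{cor:square}).

The proof is a high/low ``wave envelope'' argument in the spirit of Guth, Wang and Zhang, adapted to the ruled cones attached to curves; no estimate from the literature on that method is quoted. Section~\ref{sec:reduction} recalls the standard tools and reduces Theorem~\ref{thm:main} to an $L^4$ estimate, Theorem~\ref{thm:L4}. Section~\ref{sec:sharp} proves Theorem~\ref{thm:sharp}. Section~\ref{sec:parabola} carries out the geometric computations by hand for the parabola. Sections~\ref{sec:geometry} and~\ref{sec:envelope} prove the wave envelope estimate,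 Section~\ref{sec:L4} deduces Theorem~\ref{thm:L4} from it, and Section~\ref{sec:degenerate} obtains Theorem~\ref{thm:degenerate} by lifting a degenerate curve to a moment curve in a higher dimension.

\section{Standard facts and the reduction to $L^4$}\label{sec:reduction}

We use $\hat f(\xi)=\int e^{-i\langle x,\xi\rangle}f(x)\,dx$, write $m^\vee$ or $\check m$ for the inverse transform, and let $m(D)f=(m\hat f)^\vee=\check m*f$. We write $X\lesssim Y$ for $X\le CY$; each section says on what the constants may depend. The following facts are used.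

\begin{enumerate}
\item[(F1)] \emph{Van der Corput's lemma.} If $\phi\in C^2(I)$ is real and $|\phi''|\ge\mu>0$ on $I$, then $|\int_Ie^{i\phi}u\,ds|\le C\mu^{-1/2}(\|u\|_{L^\infty(I)}+\|u'\|_{L^1(I)})$ with an absolute constant $C$.
\item[(F2)] \emph{Stationary phase.} Let $\phi$ be real and smooth on $I$ with $B^{-1}\le|\phi''|\le B$ and $\phi'(s_0)=0$ for some $s_0\in I$, and let $u\in C^\infty(\mathbb{R})$ be supported in $I$. Then for $\mu\ge1$,
\[
\Big|\int e^{-i\mu\phi}u\,ds\Big|=\Big(\frac{2\pi}{\mu|\phi''(s_0)|}\Big)^{1/2}|u(s_0)|+O(\mu^{-3/2}),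
\]
with a constant that depends only on $I$, $B$ and bounds for finitely many derivatives of $\phi$ and $u$. We need this uniformity, so we recall the proof. Let $h(s)=2\int_0^1(1-r)\phi''(s_0+r(s-s_0))\,dr$ and $y=(s-s_0)|h(s)|^{1/2}$. Then $\phi=\phi(s_0)\pm y^2/2$, and $dy/ds=|h|^{-1/2}|\int_0^1\phi''(s_0+r(s-s_0))\,dr|$ lies between two positive constants. The integral becomes a unimodular multiple of $\int e^{\mp i\mu y^2/2}U(y)\,dy$ with $U=u\,ds/dy\in C_c^\infty(\mathbb{R})$ and $U(0)=u(s_0)|\phi''(s_0)|^{-1/2}$. By Parseval's formula this equals $(2\pi/\mu)^{1/2}e^{\mp i\pi/4}(2\pi)^{-1}\int e^{\pm i\eta^2/(2\mu)}\hat U(\eta)\,d\eta$, and $|e^{\pm i\eta^2/(2\mu)}-1|\le\eta^2/(2\mu)$.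
\item[(F3)] \emph{Markov's inequality.} There is an integer $c_d\ge1$ such that $\sup_L|P^{(j)}|\le c_d|L|^{-j}\sup_L|P|$ for every compact interval $L$, every polynomial $P$ of degree at most $d$ and $1\le j\le d$.
\item[(F4)] \emph{Riesz--Thorin interpolation.} If a linear operator between two measure spaces has norm $M_i$ from $L^{p_i}$ to $L^{p_i}$, $i=0,1$, then it has norm at most $M_0^{1-\vartheta}M_1^\vartheta$ from $L^p$ to $L^p$, where $1/p=(1-\vartheta)/p_0+\vartheta/p_1$ and $0\le\vartheta\le1$.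
\item[(F5)] \emph{Bounded overlap.} If every point lies in at most $C$ of the sets $\{\hat f_i\neq0\}$, then $\|\sum_if_i\|_2^2\le C\sum_i\|f_i\|_2^2$. If $|m_i|\le1$ and every point lies in at most $C$ of the sets $\{m_i\ne0\}$, then $\sum_i\|m_i(D)f\|_2^2\le C\|f\|_2^2$. Both follow from Plancherel's theorem, the first with the Cauchy--Schwarz inequality at each frequency.
\item[(F6)] \emph{Kernels.} If $m$ is supported in $\{|\eta|\le B\}\subset\mathbb{R}^d$ and $|\partial^\alpha m|\le E$ for $|\alpha|\le L$, then $|\check m(x)|\le C_{B,L}E(1+|x|)^{-L}$, because $|x^\alpha\check m(x)|\le\|\partial^\alpha m\|_1$. For $L\ge d+1$, Young's inequality shows that $m(D)$ has norm at most $CE$ on every $L^p$, $1\le p\le\infty$. The norm $\|\check m\|_1$ does not change when $m$ is translated or dilated.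
\end{enumerate}

It is convenient to rescale to unit frequency. Put
\[
b_\lambda(\eta,s)=a(\lambda\eta,s)\beta(|\eta|).
\]
This function is supported in $\{\frac12\le|\eta|\le2\}\times I$, and $|\partial_\eta^\alpha\partial_s^kb_\lambda|\le C_{\alpha,k}$ uniformly in $\lambda$, since $\lambda^{|\alpha|}(1+\lambda|\eta|)^{-|\alpha|}\le2^{|\alpha|}$ for $|\eta|\ge\frac12$.

\begin{lemma}\label{lem:easy}
Let $\gamma:I\to\mathbb{R}^d$ be smooth, $a\in S^0$, and let \eqref{eq:H1} hold. Then $|m[a^\lambda](\xi,t)|\lesssim\lambda^{-1/2}$ and $|\partial_tm[a^\lambda](\xi,t)|\lesssim\lambda^{1/2}$ for $t\in[1,2]$. For each $t\in[1,2]$ the operator $f\mapsto m[a^\lambda](D)f(\cdot,t)$ has norm $\lesssim\lambda^{-1/2}$ on $L^2(\mathbb{R}^d)$ and norm $\lesssim1$ on $L^p(\mathbb{R}^d)$ for $1\le p\le\infty$.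
\end{lemma}

\begin{proof}
The multiplier vanishes unless $\xi\in\operatorname{supp}_\xi(a)$ and $\lambda/2\le|\xi|\le2\lambda$. For such $\xi$ the second derivative of the phase has modulus at least $\lambda/(2B)$ on $I$. Apply (F1) with $u=a^\lambda(\xi,\cdot)$, and with $u=-i\langle\gamma,\xi\rangle a^\lambda(\xi,\cdot)$, whose $C^1$ norm is $O(\lambda)$. Plancherel's theorem gives the $L^2$ bound. Next, $m[a^\lambda](D)f(x,t)=\int_I[a^\lambda(D,s)f](x-t\gamma(s))\,ds$, and $a^\lambda(\cdot,s)$ is a dilate of $b_\lambda(\cdot,s)$; (F6) and Minkowski's inequality give the $L^p$ bound.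
\end{proof}

For $b\in C^\infty(\mathbb{R}^d\times\mathbb{R})$ with compact support in $\mathbb{R}^d\times I$ let
\[
T_bg(X,T)=\int[b(D,s)g](X-T\gamma(s))\,ds .
\]
The core of the paper is the following estimate.

\begin{theorem}\label{thm:L4}
Let $\gamma:I\to\mathbb{R}^d$ be non-degenerate, $B\ge1$ and $\varepsilon>0$. There are $N$ and $C$ such that the following holds for all $\lambda\ge1$. Let $b$ be smooth and supported in $\{B^{-1}\le|\eta|\le B\}\times I$, with $|\partial_\eta^\alpha\partial_s^kb|\le\lambda^{k/4}$ for $|\alpha|,k\le N$, and suppose that $B^{-1}\le|\langle\gamma''(s),\eta\rangle|\le B$ for all $s\in I$ and all $\eta$ in the projection $Y$ of $\operatorname{supp}b$ to $\mathbb{R}^d$. Then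
\[
\|T_bg\|_{L^4(\mathbb{R}^d\times[\lambda,2\lambda])}\le C\lambda^{-1/4+\varepsilon}\|g\|_{L^4(\mathbb{R}^d)} .
\]
\end{theorem}

The growth $\lambda^{k/4}$ allowed in the $s$-derivatives is not needed for Theorem~\ref{thm:main}; it is used in Section~\ref{sec:degenerate}, where the symbol is cut to short intervals.

\begin{lemma}\label{lem:reduction}
Let $\gamma$ be smooth, $a\in S^0$, and let \eqref{eq:H1} hold. Suppose that for every $\varepsilon>0$ the norm of $T_{b_\lambda}$ from $L^4(\mathbb{R}^d)$ to $L^4(\mathbb{R}^d\times[\lambda,2\lambda])$ is at most $C_\varepsilon\lambda^{-1/4+\varepsilon}$ for all large $\lambda\in2^{\mathbb{N}}$. Then \eqref{eq:main} holds for all $2<p<\infty$, $\lambda\in2^{\mathbb{N}}$ and $\alpha<\alpha_{\mathrm{crit}}(p)$.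
\end{lemma}

\begin{proof}
Bounded $\lambda$ are covered by Lemma~\ref{lem:easy}. Let $g(X)=f(X/\lambda)$. Then $a^\lambda(D,s)f(x)=[b_\lambda(D,s)g](\lambda x)$, so $m[a^\lambda](D)f(x,t)=T_{b_\lambda}g(\lambda x,\lambda t)$. Since $\|g\|_4=\lambda^{d/4}\|f\|_4$, the $L^4$ norm of $m[a^\lambda](D)$ is at most $\lambda^{-(d+1)/4}\lambda^{d/4}C_\varepsilon\lambda^{-1/4+\varepsilon}=C_\varepsilon\lambda^{-1/2+\varepsilon}$. Interpolation (F4) with the $L^2$ bound of Lemma~\ref{lem:easy} gives the norm $O(\lambda^{-1/2+\varepsilon})$ for $2<p\le4$. Interpolation with the $L^\infty$ bound gives $O(\lambda^{(-1/2+\varepsilon)4/p})$ for $p>4$.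
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:L4}]
If $\eta$ lies in the projection of $\operatorname{supp}b_\lambda$, then $\lambda\eta\in\operatorname{supp}_\xi(a)$ and $\frac12\le|\eta|\le2$, so \eqref{eq:H1} gives $(2B)^{-1}\le|\langle\gamma''(s),\eta\rangle|\le2B$ on $I$. Thus Theorem~\ref{thm:L4}, with $2B$ in place of $B$, applies to $b_\lambda$ divided by a constant independent of $\lambda$. Now use Lemma~\ref{lem:reduction}.
\end{proof}

\section{Plane waves and focusing: proof of Theorem~\ref{thm:sharp}}\label{sec:sharp}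

Constants here are independent of $\lambda$. Let $\xi\in\mathcal{C}$ with $|\xi|\ge\max(1,\lambda_1)$. Since $a(\xi,s(\xi))\neq0$, we have $\xi\in\operatorname{supp}_\xi(a)$, so (F2) applies with $\phi=\langle\gamma,\xi/|\xi|\rangle$, $u=a(\xi,\cdot)$, $\mu=t|\xi|$ and $s_0=s(\xi)$. It gives
\begin{equation}\label{eq:lower}
|m[a](\xi,t)|\ge c|\xi|^{-1/2}\qquad\text{for }\xi\in\mathcal{C},\ |\xi|\text{ large},\ t\in[1,2].
\end{equation}
Note that $m[a^\lambda](\xi,t)=\beta(|\xi|/\lambda)m[a](\xi,t)$. We show that the norm is at least $c\lambda^{-1/2}$ and at least $c\lambda^{-2/p}$; the larger of the two is $c\lambda^{-\alpha_{\mathrm{crit}}(p)}$.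

\paragraph{Plane waves.}
Let $\beta(r_0)\ne0$ and $\xi_1\in\mathcal{C}$ with $|\xi_1|=r_0\lambda$. For a Schwartz function $\varphi\not\equiv0$ let $f_\delta(x)=e^{i\langle x,\xi_1\rangle}\varphi(\delta x)$, so that $\|f_\delta\|_p=\delta^{-d/p}\|\varphi\|_p$. Substituting $\xi=\xi_1+\delta\omega$,
\[
|m[a^\lambda](D)f_\delta(y/\delta,t)|=(2\pi)^{-d}\Big|\int e^{i\langle y,\omega\rangle}m[a^\lambda](\xi_1+\delta\omega,t)\hat\varphi(\omega)\,d\omega\Big|\longrightarrow|m[a^\lambda](\xi_1,t)\,\varphi(y)|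
\]
as $\delta\to0$, by dominated convergence. By Fatou's lemma the operator norm is at least $(\int_1^2|m[a^\lambda](\xi_1,t)|^p\,dt)^{1/p}$, which is at least $c\lambda^{-1/2}$ by \eqref{eq:lower}.

\paragraph{Focusing.}
Let $t_0=\frac32$ and $\hat f(\xi)=\lambda^{1-d}\,\overline{m[a^\lambda](\xi,t_0)}$; the conjugate is chosen so that all phases cancel at $(x,t)=(0,t_0)$. With $\mathcal{K}(\cdot,s)=\big(\overline{b_\lambda(\cdot,s)}\big)^\vee$ we have
\[
f(y)=\lambda\int_I\mathcal{K}\big(\lambda(y+t_0\gamma(s)),s\big)\,ds,\qquad|\mathcal{K}(z,s)|\le C_L(1+|z|)^{-L}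
\]
for every $L$, by (F6). Since $\gamma'\ne0$ on the compact interval $I$ (the only use of non-degeneracy in this proof), we can split $I$ into finitely many intervals on each of which one component of $\gamma'$ is bounded below in modulus. Hence $|\{s\in I:|y+t_0\gamma(s)|\le\varrho\}|\lesssim\varrho$ for all $y$ and $\varrho>0$, and a dyadic decomposition gives $\lambda\int_I(1+\lambda|y+t_0\gamma(s)|)^{-2}\,ds\lesssim\lambda\sum_{j\ge0}2^{-2j}2^j\lambda^{-1}\lesssim1$. Therefore
\[
|f(y)|\lesssim\big(1+\lambda\operatorname{dist}(y,-t_0\gamma(I))\big)^{-L+2}.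
\]
The $\varrho$-neighborhood of $-t_0\gamma(I)$ is covered by $O(1+\varrho^{-1})$ balls of radius $2\varrho$, so it has measure $\lesssim\varrho^{d-1}+\varrho^d$. With $\varrho=2^j/\lambda$ and $L$ large, $\|f\|_p^p\lesssim\sum_{j\ge0}2^{-j(L-2)p}2^{jd}\lambda^{-(d-1)}\lesssim\lambda^{-(d-1)}$.

Let $F=m[a^\lambda](D)f$. The set of $\xi\in\mathcal{C}$ with $|\beta(|\xi|/\lambda)|\ge|\beta(r_0)|/2$ has measure at least $c\lambda^d$, and on it $|m[a^\lambda](\xi,t_0)|^2\ge c\lambda^{-1}$. Hence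
\[
F(0,t_0)=(2\pi)^{-d}\lambda^{1-d}\int|m[a^\lambda](\xi,t_0)|^2\,d\xi\ge c .
\]
By Lemma~\ref{lem:easy}, differentiation under the integral gives $|\nabla_{x,t}F|\lesssim\lambda^{1-d}\cdot\lambda^{1/2}\cdot\lambda^{-1/2}\cdot\lambda^d=\lambda$. So $|F|\ge c/2$ for $|x|+|t-t_0|\le c'\lambda^{-1}$, and $\|F\|_p\gtrsim\lambda^{-(d+1)/p}$. The norm is at least $c\lambda^{-(d+1)/p+(d-1)/p}=c\lambda^{-2/p}$. \hfill$\square$

\begin{remark}
The same example has $\|F(\cdot,t_0)\|_{L^p(\mathbb{R}^d)}\gtrsim\lambda^{-d/p}$, so the fixed-time norm is at least $c\lambda^{-1/p}$, which matches the bound from Lemma~\ref{lem:easy} and (F4). The gain in Theorem~\ref{thm:main} over $\lambda^{-1/p}$ therefore comes from the integration in $t$: focusing lasts only for a time $\lambda^{-1}$.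
\end{remark}

\begin{remark}
Hypothesis \eqref{eq:H1} cannot be dropped. Let $d\ge3$, $\gamma(s)=(s,s^2/2!,\dots,s^d/d!)$ near $s=0$, $a=\chi(s)$ with $\chi(0)\ne0$, and $\xi_1=r_0\lambda e_3$. Then $m[a](\xi_1,t)=\int e^{-i\mu s^3}\chi(s)\,ds$ with $\mu=tr_0\lambda/6$, and $\mu^{1/3}m[a](\xi_1,t)\to2\chi(0)\Gamma(\frac43)\cos\frac\pi6\ne0$. The plane wave argument gives the lower bound $c\lambda^{-1/3}$, so \eqref{eq:main} fails for $\frac13<\alpha<\alpha_{\mathrm{crit}}(p)$, a non-empty range when $p<6$.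
\end{remark}

\section{The parabola: the argument in miniature}\label{sec:parabola}

This section is a guide; nothing in it is used later, and constants in the hypotheses are suppressed. Let $d=2$, $\gamma(s)=(s,s^2/2)$ and $G(s)=(s,s^2/2,1)$. To a space-time frequency $w=(\eta_1,\eta_2,\eta_3)$ attach the polynomial
\[
p_w(s)=\langle w,G(s)\rangle=\eta_3+\eta_1s+\eta_2s^2/2 .
\]
The map $w\mapsto p_w$ is a linear bijection onto the polynomials of degree at most two, and all geometric questions below become questions about their graphs.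

\paragraph{The pieces.}
Multiply $T_bg$ by $\phi(T/\lambda)$, where $\hat\phi$ is supported in $(-1,1)$, and cut the $s$-integral smoothly into intervals $\theta$ of length $R^{-1/2}$, where $R$ is slightly smaller than $\lambda$. The piece $F_\theta$ has Fourier transform $\hat g(\eta)\int_\theta b(\eta,s)\lambda\hat\phi(\lambda p_w(s))\,ds$. It vanishes unless $|p_w|<\lambda^{-1}$ somewhere on $\theta$, and frequencies with $|p_w'|\gg R^{-1/2}$ on $\theta$ are negligible by integration by parts in $s$. So, with $s_\theta$ the center of $\theta$,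
\[
|p_w(s_\theta)|\lesssim R^{-1},\qquad|p_w'(s_\theta)|\lesssim R^{-1/2},\qquad|p_w''|\sim1 :
\]
the graph of $p_w$ nearly touches the axis in $\theta$. These sets are sectors of a neighborhood of the cone $\eta_1^2=2\eta_2\eta_3$. For longer intervals $J$ let $F_J=\sum_{\theta\subset J}F_\theta$. For $|\tau|=\sigma\ge r^{-1/2}$ let $S_{\tau,r}=\sum|F_J|^2$, summed over $J\subset\tau$ of length $r^{-1/2}$, let
\[
U_{\tau,r}=\{x_0G(s_\tau)+x_1G'(s_\tau)+x_2G''(s_\tau):|x_j|\le r\sigma^j\},
\]
and let $E(\tau,r)$ be the integral of the square of the average of $S_{\tau,r}$ over translates of $U_{\tau,r}$. The box hardly depends on the base point: from $G(s+h)=G+hG'+\frac{h^2}2G''$ and $G'(s+h)=G'+hG''$ we see that for $|h|\le\sigma$ the box based at $s+h$ has coordinates $x_0$, $x_0h+x_1$, $x_0\frac{h^2}2+x_1h+x_2$ at $s$, and so lies in three times the box based at $s$.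

\paragraph{The goal, and why it suffices.}
We want $\int|\sum_\theta F_\theta|^4\lesssim R^\varepsilon\sum_\tau E(\tau,R)$, summed over all $\tau$ of all dyadic lengths. Roughly, $|F_\theta(X,T)|\approx R^{-1/2}|g_\theta(X-T\gamma(s_\theta))|$, where $g_\theta$ is the part of $g$ with $|\langle\gamma'(s_\theta),\eta\rangle|\lesssim R^{-1/2}$. These functions move with different velocities, and in $\int(\sum_\theta|F_\theta|^2)^2$ one would have to control how they overlap. In $E(\tau,R)$ this problem disappears: $T(G(s_\theta)-G(s_\tau))$ lies in a multiple of $U_{\tau,R}$ for $\theta\subset\tau$ and $|T|\lesssim R$, so after averaging all $g_\theta$ with $\theta\subset\tau$ move with the velocity $\gamma(s_\tau)$. Orthogonality bounds the average of $\sum_{\theta\subset\tau}|g_\theta|^2$ by an average of $|g_\tau|^2$, so $E(\tau,R)\lesssim R\cdot R^{-2}\|g_\tau\|_4^4$, and $\sum_{|\tau|=\sigma}\|g_\tau\|_4^4\lesssim\|g\|_4^4$ by interpolation. This is the bound $\lambda^{-1/4}$ of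 Theorem~\ref{thm:L4}.

\paragraph{High/low: from $\int S^2$ to $E$.}
The frequencies of $|F_J|^2$, $|J|=r^{-1/2}$, are differences, and satisfy $|p_w(s_J)|\le r^{-1}$, $|p_w'(s_J)|\le r^{-1/2}$, $|p_w''|\le1$. These sets all contain $0$ and overlap heavily near it. Say that $w$ has \emph{scale} $\sigma$ at $J$ if $\sigma\le1$ is the largest dyadic number with $|p_w'(s_J)|\le r^{-1}\sigma^{-1}$ and $|p_w''|\le r^{-1}\sigma^{-2}$; then $\sigma\ge r^{-1/2}$. The frequencies of scale at least $\sigma$ lie in the box dual to $U_{\tau,r}$, where $\tau\supset J$ has length $\sigma$, so the part of $|F_J|^2$ of scale $\sigma$ is dominated by the average of $|F_J|^2$ over translates of $U_{\tau,r}$. It remains to see that different $\tau$ of length $\sigma<1$ contribute orthogonally. Fix $w$ of scale $\sigma<1$ at $J$. The set $\{|p_w|\le r^{-1}\}$ has at most two components. Let $[a,b]\ni s_J$ be one, with length $\ell$ and midpoint $c$. Then $p_w''\ell^2/4=p_w(a)-2p_w(c)+p_w(b)$ and $p_w'(c)\ell=p_w(b)-p_w(a)$,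 so $|p_w''|\le16r^{-1}\ell^{-2}$ and $|p_w'(s_J)|\le(2+8)r^{-1}\ell^{-1}$. Since $2\sigma$ is not admissible, $10\ell^{-1}>(2\sigma)^{-1}$ or $16\ell^{-2}>(2\sigma)^{-2}$, and in both cases $\ell<20\sigma$. So all $J$ at which $w$ has scale $\sigma$ have their centers in two intervals of length less than $20\sigma$. The scale is the length for which the graph of $p_w$ stays in the strip of height $r^{-1}$. The result is $\int S_{\tau,r}^2\lesssim\log R\sum_{\tau'\subset\tau}E(\tau',r)$.

\paragraph{Two ways to refine: from $E(\tau,r)$ to $\int S_{\tau,r'}^2$ with $r'>r$.}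
Localizing to a translate of $U_{\tau,r}$ blurs a frequency $w$ by one with $|p'|\lesssim r^{-1}\sigma^{-1}$ and $|p''|\ll1$ on $\tau$. The zero of $p_w'$, which tells to which interval $w$ belongs, moves by $O(r^{-1}\sigma^{-1})$. So intervals of that length stay orthogonal on $U_{\tau,r}$, and we may pass to $r'=(\sigma^2r)\,r$. This \emph{local orthogonality} gains nothing when $\sigma^2r\sim1$.

In that case we use the $L^4$ structure. Suppose first that all frequencies have $\eta_2=1$. For an interval $J'$ of length $\rho$ we then have $p_w=\frac12(s-a)^2+O(\rho^2)$ with $|a-s_{J'}|\lesssim\rho$. If $w_1+w_2=w_3+w_4$, then $a_1+a_2=a_3+a_4$ and $a_1^2+a_2^2=a_3^2+a_4^2+O(\rho^2)$. Hence $(a_1-a_2)^2=(a_3-a_4)^2+O(\rho^2)$, so $|a_1-a_2|=|a_3-a_4|+O(\rho)$, and the pair $\{a_3,a_4\}$ is within $O(\rho)$ of $\{a_1,a_2\}$: the products $F_{J_1'}F_{J_2'}$ are almost orthogonal. On the full cone this \emph{biorthogonality} fails, since for every $c>0$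
\[
(s-\sigma)^2+(s+\sigma)^2=\tfrac{2}{1+c^2}(s-c\sigma)^2+\tfrac{2c^2}{1+c^2}(s+\sigma/c)^2 .
\]
But if the family is \emph{thin}, $|\eta_2-1|\le K^{-1}$, then replacing $\eta_2$ by $1$ in the Taylor expansion at $s_\tau$ changes $p_w$ by at most $\sigma^2/K$ on $\tau$, which is harmless when $\rho^2\ge\sigma^2/K$. So we may pass to $r'=K\sigma^{-2}=(K/\sigma^2r)\,r$. With $K=R^\varepsilon$, thinness costs only a factor $R^{O(\varepsilon)}$. One of the factors $\sigma^2r$ and $K/\sigma^2r$ is at least $K^{1/2}$, so $O(1/\varepsilon)$ rounds of refinement followed by high/low lead from $r\sim1$ to $r=R$, each at a logarithmic cost.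

\paragraph{What changes for $d\ge3$.}
The functions $p_w$ now form a space of dimension $d+1$. For the moment curve in $\mathbb{R}^3$ it contains $p_w=(s-s_0)^3$, for which $p_w,p_w',p_w''$ vanish at $s_0$ although the graph leaves the strip of height $r^{-1}$ at distance $r^{-1/3}$. So the scale must be defined through all derivatives up to order $d$, the box acquires the sides $r\sigma^j$ for $3\le j\le d$, and the computation with second differences is replaced by Rolle's theorem and Markov's inequality. Non-degeneracy guarantees that derivatives of order at most $d$ suffice.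

\section{Frames, weights and families}\label{sec:geometry}

In this section and the next, $\gamma$ is non-degenerate on a compact interval $I^+$, and $n=d+1$. Put $G=(\gamma,1):I^+\to\mathbb{R}^n$, and for $w=(\eta,\eta_n)\in\mathbb{R}^d\times\mathbb{R}$ let
\[
p_w(s)=\langle w,G(s)\rangle=\langle\gamma(s),\eta\rangle+\eta_n .
\]
This is linear in $w$, and $p_w^{(j)}=\langle\gamma^{(j)},\eta\rangle$ for $j\ge1$. Since $G^{(j)}=(\gamma^{(j)},0)$ for $j\ge1$, we have $\det(G,G',\dots,G^{(d)})=\pm\det(\gamma',\dots,\gamma^{(d)})\neq0$. So $G(s),\dots,G^{(d)}(s)$ is a basis of $\mathbb{R}^n$, and by compactness the matrix of this basis and its inverse are bounded uniformly in $s$. Hence there is $C_0\ge1$ such that for all $s\in I^+$ and $w\in\mathbb{R}^n$,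
\begin{equation}\label{eq:frame}
|w|\le C_0\max_{0\le j\le d}|p_w^{(j)}(s)|,\qquad|p_w^{(j)}(s)|\le C_0|w|\quad(0\le j\le d+1).
\end{equation}
Fix a dyadic number $\kappa\le\min(\frac12,C_0^{-2})$. If $I_0\subset I^+$ is an interval of length $\kappa$ and $w\ne0$, choose $k$ with $|p_w^{(k)}|\ge|w|/C_0$ at the center of $I_0$. Since $|p_w^{(k+1)}|\le C_0|w|$, the function $p_w^{(k)}$ moves by at most $C_0|w|\kappa/2\le|w|/(2C_0)$ on $I_0$. Thus
\begin{equation}\label{eq:k}
\text{for each }w\neq0\text{ there is }k\in\{0,\dots,d\}\text{ with }|p_w^{(k)}|\ge|w|/(2C_0)\text{ on }I_0 .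
\end{equation}
The letters $I_0,\tau,\theta,J$, with or without primes, denote closed dyadic intervals $[l2^{-j},(l+1)2^{-j}]$, and $s_J$ is the center of $J$. In Sections~\ref{sec:geometry} and~\ref{sec:envelope} the constants $C,c$ depend only on $d,\gamma,I^+,\kappa$ and the parameter $A$ of Definition~\ref{def:family}; in particular they do not depend on $R$, $r$, $K$ or the intervals.

For $s\in I^+$, $0<\sigma\le1$ and $r>0$ define a norm on $\mathbb{R}^n$ by
\[
|x|_{s,\sigma,r}=\max_{0\le j\le d}\frac{|x_j|}{r\sigma^j},\qquad x=\sum_{j=0}^dx_jG^{(j)}(s).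
\]
Its unit ball is the box with sides $r\sigma^j$. In these coordinates
\begin{equation}\label{eq:pairing}
\langle w,x\rangle=\sum_{j=0}^dx_j\,p_w^{(j)}(s),
\end{equation}
so the dual box is described by $|p_w^{(j)}(s)|\lesssim r^{-1}\sigma^{-j}$. The next lemma says that both boxes are stable when $s$ moves by at most $\sigma$.

\begin{lemma}\label{lem:frames}
Let $s,s'\in I^+$ with $|s-s'|\le\sigma\le1$, and let $r>0$. Then:
\begin{enumerate}
\item[(a)] $G^{(j)}(s)=\sum_{i=0}^dc_{ji}G^{(i)}(s')$ with $|c_{ji}|\le C\sigma^{i-j}$ for $0\le i,j\le d$;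
\item[(b)] $|x|_{s',\sigma,r}\le C|x|_{s,\sigma,r}$ for all $x$;
\item[(c)] $|p_w^{(j)}(s)|\le C\sigma^{-j}\max_{0\le i\le d}\sigma^i|p_w^{(i)}(s')|$ for all $w$ and $0\le j\le d$.
\end{enumerate}
\end{lemma}

\begin{proof}
By Taylor's formula, $G^{(j)}(s)=\sum_{i=j}^dG^{(i)}(s')\frac{(s-s')^{i-j}}{(i-j)!}+E_j$ with $|E_j|\le C\sigma^{d+1-j}$. The coordinates of $E_j$ in the basis at $s'$ are $O(\sigma^{d+1-j})$, and $\sigma^{d+1-j}\le\sigma^{i-j}$ for $i\le d$. This is (a). The coordinates of $x$ at $s'$ are $x_i'=\sum_jc_{ji}x_j$, so $|x_i'|\le C\sum_j\sigma^{i-j}r\sigma^j|x|_{s,\sigma,r}\le Cr\sigma^i|x|_{s,\sigma,r}$, which is (b). For (c), pair (a) with $w$.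
\end{proof}

Averages over boxes are taken with the weights
\[
W_{\tau,r}(x)=r^{-n}\sigma^{-d(d+1)/2}\big(1+|x|_{s_\tau,\sigma,r}\big)^{-M},\qquad\sigma=|\tau|,\quad M=4d+2 .
\]
They are even. Since $\prod_{j=0}^dr\sigma^j=r^n\sigma^{d(d+1)/2}$ and $M>n$, we have $\int W_{\tau,r}\le C$. Only $M>n$ matters in Section~\ref{sec:envelope}; the value $4d+2$ is used in Section~\ref{sec:L4}.

\begin{definition}\label{def:family}
Let $A\ge1$, let $R\in4^{\mathbb{N}}$ with $R^{-1/2}\le\kappa$, and let $I_0\subset I^+$ be dyadic of length $\kappa$. An \emph{$R$-family} with parameter $A$ consists of Schwartz functions $F_\theta$ on $\mathbb{R}^n$, indexed by the $\theta\subset I_0$ with $|\theta|=R^{-1/2}$, such that every $w\in\operatorname{supp}\hat F_\theta$ satisfies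
\begin{enumerate}
\item[(i)] $|w|\le A$;
\item[(ii)] $|p_w(s_\theta)|\le AR^{-1}$ and $|p_w'(s_\theta)|\le AR^{-1/2}$;
\item[(iii)] $A^{-1}\le|p_w''(s)|\le A$ for $s\in I_0$.
\end{enumerate}
For $K\ge1$ the family is \emph{$K$-thin} if also
\begin{enumerate}
\item[(iv)] $|p_w''(s)-p_{w'}''(s)|\le K^{-1}$ for $s\in I_0$ and all $w,w'\in\bigcup_\theta\operatorname{supp}\hat F_\theta$.
\end{enumerate}
\end{definition}

Put $F_J=\sum_{\theta\subset J}F_\theta$. A pair $(\tau,r)$ is \emph{admissible} if $\tau\subset I_0$, $r\in4^{\mathbb{N}}$ and $|\tau|^{-2}\le r\le R$. For such a pair let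
\[
S_{\tau,r}=\sum_{J\subset\tau,\ |J|=r^{-1/2}}|F_J|^2,\qquad E(\tau,r)=\int_{\mathbb{R}^n}(W_{\tau,r}*S_{\tau,r})^2 .
\]
By Young's inequality $E(\tau,r)\le C\int S_{\tau,r}^2$. If $w\in\operatorname{supp}\hat F_J$, then $w\in\operatorname{supp}\hat F_\theta$ for some $\theta\subset J$; Taylor's formula at $s_\theta$ with (ii), the upper bound in (iii) and $R^{-1/2}\le|J|$ gives
\begin{equation}\label{eq:sector}
|p_w(s_J)|\le C|J|^2,\qquad|p_w'(s_J)|\le C|J|\qquad(w\in\operatorname{supp}\hat F_J).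
\end{equation}
Since $4\le\kappa^{-2}\le R$, we have $\log R\ge1$, and there are at most $\log R$ dyadic numbers in $[R^{-1/2},\kappa]$.

\section{The wave envelope estimate}\label{sec:envelope}

Fix an $R$-family. We prove the three steps of Section~\ref{sec:parabola} in general and then iterate.

\subsection{High/low decomposition}

\begin{lemma}\label{lem:highlow}
For every admissible $(\tau,r)$,
\[
\int S_{\tau,r}^2\le C\log R\sum_{\tau'\subset\tau,\ |\tau'|\ge r^{-1/2}}E(\tau',r).
\]
\end{lemma}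

\begin{proof}
Let $\sigma=|\tau|$; below $J\subset\tau$ has length $r^{-1/2}$.

\emph{Step 1: decomposition by scale.} The Fourier transform of $|F_J|^2$ is supported in $\operatorname{supp}\hat F_J-\operatorname{supp}\hat F_J$. By \eqref{eq:sector} for $j=0,1$, and by (i), \eqref{eq:frame} and $1\le r^{-1}r^{j/2}$ for $j\ge2$, there is $C_1$ with
\begin{equation}\label{eq:diff}
|p_w^{(j)}(s_J)|\le C_1r^{-1}r^{j/2}\qquad(0\le j\le d,\ w\in\operatorname{supp}\widehat{|F_J|^2}).
\end{equation}
Let $\psi\in C_c^\infty(-2,2)$ with $0\le\psi\le1$ and $\psi=1$ on $[-1,1]$, and for dyadic $\sigma'$ let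
\[
\Psi_{J,\sigma'}(w)=\prod_{j=0}^d\psi\big(r\sigma'^{\,j}p_w^{(j)}(s_J)/C_1\big).
\]
By \eqref{eq:diff}, $\Psi_{J,r^{-1/2}}=1$ on $\operatorname{supp}\widehat{|F_J|^2}$, so there $1=\sum_{r^{-1/2}\le\sigma'<\sigma}(\Psi_{J,\sigma'}-\Psi_{J,2\sigma'})+\Psi_{J,\sigma}$. Grouping the $J$ by the interval $\tau'$ of length $\sigma'$ that contains them, we get $S_{\tau,r}=\sum_{\tau'}H_{\tau'}$, summed over $\tau'\subset\tau$ with $|\tau'|\ge r^{-1/2}$, where
\[
H_{\tau'}=\sum_{J\subset\tau'}|F_J|^2*(\Psi_{J,\sigma'}-\Psi_{J,2\sigma'})^\vee\quad(|\tau'|=\sigma'<\sigma),\qquad H_\tau=\sum_{J\subset\tau}|F_J|^2*\Psi_{J,\sigma}^\vee .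
\]

\emph{Step 2: each piece is bounded by an average.} Use the coordinates $p_w^{(j)}(s_J)$ for $w$ and write $x=\sum x_jG^{(j)}(s_J)$. By \eqref{eq:pairing},
\[
\Psi_{J,\sigma'}^\vee(x)=|\det(G,\dots,G^{(d)})(s_J)|^{-1}\prod_{j=0}^d\frac{C_1}{r\sigma'^{\,j}}\,\check\psi\Big(\frac{C_1x_j}{r\sigma'^{\,j}}\Big),
\]
so $|\Psi_{J,\sigma'}^\vee(x)|\le Cr^{-n}\sigma'^{-d(d+1)/2}(1+|x|_{s_J,\sigma',r})^{-M}$. The same bound holds for $\Psi_{J,2\sigma'}^\vee$, since $|x|_{s,2\sigma',r}\ge2^{-d}|x|_{s,\sigma',r}$. By Lemma~\ref{lem:frames}(b) both kernels are bounded by $CW_{\tau',r}$ when $J\subset\tau'$ and $|\tau'|=\sigma'$. Hence $|H_{\tau'}|\le CW_{\tau',r}*S_{\tau',r}$ and $\int|H_{\tau'}|^2\le CE(\tau',r)$.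

\emph{Step 3: bounded overlap.} Fix $\sigma'<\sigma$ and $w$. We claim that $\hat H_{\tau'}(w)\ne0$ for at most $C$ intervals $\tau'$ of length $\sigma'$. There are at most $1/\sigma'$ such intervals, so it suffices to prove the claim or to show $\sigma'\ge c$. If $\hat H_{\tau'}(w)\ne0$, there is $J\subset\tau'$ with $w\in\operatorname{supp}\widehat{|F_J|^2}$ and $\Psi_{J,\sigma'}(w)\neq\Psi_{J,2\sigma'}(w)$. Then
\begin{enumerate}
\item[(a)] $|p_w^{(j)}(s_J)|\le2C_1r^{-1}\sigma'^{-j}$ for all $0\le j\le d$;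
\item[(b)] $|p_w^{(j)}(s_J)|>C_1r^{-1}(2\sigma')^{-j}$ for some $1\le j\le d$.
\end{enumerate}
Indeed, one of the two cutoffs is non-zero at $w$, which gives (a). If the inequality in (b) failed for all $0\le j\le d$, both cutoffs would equal $1$; and it does fail for $j=0$, by \eqref{eq:diff}. Call such $J$ \emph{active}. If there is an active $J$, then $w\ne0$ by (b); take $k$ from \eqref{eq:k}, which depends on $w$ only.

Let $k=0$. Then (a) with $j=0$ gives $|w|\le4C_0C_1r^{-1}$, and (b) with \eqref{eq:frame} gives $(2\sigma')^{-j}<4C_0^2$ for some $j\ge1$. Since $2\sigma'\le1$, this implies $\sigma'\ge(8C_0^2)^{-1}$.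

Let $k\ge1$. The $k$-th derivative of each of $p_w\mp2C_1r^{-1}$ has no zero on $I_0$, so by Rolle's theorem each has at most $k$ zeros there. Consider the closed set $Z=\{s\in I_0:|p_w(s)|\le2C_1r^{-1}\}$. A component of $Z$ other than $I_0$ has an endpoint beyond which $I_0$ continues, and at that endpoint $|p_w|=2C_1r^{-1}$. So $Z$ has at most $2k+1\le2d+1$ components. By (a) the center of every active $J$ lies in $Z$. Let $C'=8c_d$ with $c_d$ from (F3). A component of length at most $C'\sigma'$ meets at most $C'+2$ intervals $\tau'$. Suppose that the center of an active $J$ lies in a longer component. Take an interval $L\subset Z$ with $s_J\in L$ and $|L|=C'\sigma'$, and let $P$ be the Taylor polynomial of degree $d$ of $p_w$ at $s_J$. By \eqref{eq:frame} and (a), $|w|\le2C_0C_1r^{-1}\sigma'^{-d}$, so on $L$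
\[
|P|\le2C_1r^{-1}+C_0|w|\,|L|^{d+1}\le2C_1r^{-1}\big(1+C_0^2C'^{\,d+1}\sigma'\big).
\]
If $C_0^2C'^{\,d+1}\sigma'>1$, then $\sigma'\ge c$. Otherwise (F3) gives, for $1\le j\le d$,
\[
|p_w^{(j)}(s_J)|=|P^{(j)}(s_J)|\le4c_dC_1r^{-1}(C'\sigma')^{-j}\le C_1r^{-1}(2\sigma')^{-j},
\]
because $(C'/2)^j=(4c_d)^j\ge4c_d$. This contradicts (b). So at most $(2d+1)(C'+2)$ intervals $\tau'$ contain an active $J$, and the claim is proved.

\emph{Step 4.} By (F5) and Steps 2 and 3, $\int|\sum_{|\tau'|=\sigma'}H_{\tau'}|^2\le C\sum_{|\tau'|=\sigma'}E(\tau',r)$ for each $\sigma'$; for $\sigma'=\sigma$ there is a single term. The Cauchy--Schwarz inequality over the at most $\log R$ values of $\sigma'$ finishes the proof.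
\end{proof}

Non-degeneracy entered through \eqref{eq:frame}: it makes $\Psi_{J,\sigma'}$ compactly supported, bounds the number of components of $Z$, and controls the Taylor remainder. The lower bound in (iii) was not used; it is what drives the next two lemmas.

\subsection{Local orthogonality}

\begin{lemma}\label{lem:local}
Let $(\tau,r)$ be admissible, $\sigma=|\tau|$, and $r'\in4^{\mathbb{N}}$ with $r\le r'\le\min(R,\sigma^2r^2)$. Then $W_{\tau,r}*S_{\tau,r}\le C\,W_{\tau,r}*S_{\tau,r'}$ pointwise, and hence $E(\tau,r)\le C\int S_{\tau,r'}^2$.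
\end{lemma}

\begin{proof}
The weight does not have compact Fourier support, so we write it, up to constants, as a sum of translates of $|\psi_\tau|^2$ for a function $\psi_\tau$ that does. Let $c_1\le1/n$ be a small constant, and let $\hat\psi_0\ge0$ be a smooth bump supported in $[-c_1,c_1]^n$. For $y\in[-1,1]^n$ we have $\operatorname{Re}\psi_0(y)\ge(2\pi)^{-n}\cos(1)\int\hat\psi_0$, so after normalization $|\psi_0|\ge1$ on $[-1,1]^n$. Put $\psi_\tau(x)=\psi_0(y)$, where $x=\sum x_jG^{(j)}(s_\tau)$ and $y_j=x_j/(r\sigma^j)$. By \eqref{eq:pairing}, $w_2\in\operatorname{supp}\hat\psi_\tau$ satisfies $|p_{w_2}^{(j)}(s_\tau)|\le c_1r^{-1}\sigma^{-j}$ for $0\le j\le d$, and Lemma~\ref{lem:frames}(c) gives $|p_{w_2}^{(j)}|\le Cc_1r^{-1}\sigma^{-j}$ on $\tau$.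

Let $J\subset\tau$ with $|J|=r^{-1/2}$, let $J'\subset J$ with $|J'|=r'^{-1/2}$, and let $z\in\mathbb{R}^n$. A point $w$ in the Fourier support of $F_{J'}\psi_\tau(\cdot-z)$ has the form $w_1+w_2$ with $w_1\in\operatorname{supp}\hat F_{J'}$ and $w_2\in\operatorname{supp}\hat\psi_\tau$. By (iii) and $\sigma^2r\ge1$, $|p_w''|\ge A^{-1}-Cc_1\ge(2A)^{-1}$ on $\tau$ if $c_1$ is small. By \eqref{eq:sector} and $r'\le\sigma^2r^2$, $|p_w'(s_{J'})|\le Cr'^{-1/2}+Cr^{-1}\sigma^{-1}\le Cr'^{-1/2}$. Since $p_w'$ is monotone on $\tau$ with slope at least $(2A)^{-1}$ in modulus, the set where $|p_w'|\le Cr'^{-1/2}$ is an interval of length $O(r'^{-1/2})$, which contains at most $C$ centers $s_{J'}$. By (F5),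
\begin{equation}\label{eq:localL2}
\int|F_J|^2|\psi_\tau(\cdot-z)|^2\le C\sum_{J'\subset J}\int|F_{J'}|^2|\psi_\tau(\cdot-z)|^2 .
\end{equation}

Next, with $|\cdot|$ the maximum norm, $(1+|y|)^{-M}$ is comparable to $\sum_{v\in\mathbb{Z}^n}(1+|v|)^{-M}|\psi_0(y-v)|^2$. For the lower bound on the sum, keep one $v$ with $y-v\in[-1,1]^n$; it has $1+|v|\le2(1+|y|)$. For the upper bound, use $|\psi_0(y-v)|^2\le C(1+|y-v|)^{-M-n-1}$ and $(1+|v|)(1+|y-v|)\ge1+|y|$, and sum $(1+|y-v|)^{-n-1}$ over $v$. With $v_\tau=\sum_jv_jr\sigma^jG^{(j)}(s_\tau)$ and since $W_{\tau,r}$ is even, for every Schwartz function $F$ the value $W_{\tau,r}*|F|^2(x)$ is comparable to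
\[
r^{-n}\sigma^{-d(d+1)/2}\sum_v(1+|v|)^{-M}\int|F(x')|^2|\psi_\tau(x'-x-v_\tau)|^2\,dx' .
\]
Apply \eqref{eq:localL2} with $z=x+v_\tau$ and sum over $v$ and $J$. The last assertion follows from Young's inequality.
\end{proof}

\subsection{Biorthogonality}

\begin{lemma}\label{lem:bi}
Let the family be $K$-thin, $K\ge1$. Let $(\tau,r)$ be admissible, $\sigma=|\tau|$, and $r'\in4^{\mathbb{N}}$ with $r\le r'\le\min(R,K\sigma^{-2})$. Then $\int S_{\tau,r}^2\le C\int S_{\tau,r'}^2$.
\end{lemma}

\begin{proof}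
Let $\rho=r'^{-1/2}$; the intervals $J_i\subset\tau$ have length $r^{-1/2}$ and $J_i'\subset\tau$ have length $\rho$. We have $\int S_{\tau,r}^2=\sum_{J_1,J_2}\|F_{J_1}F_{J_2}\|_2^2$ and $F_{J_1}F_{J_2}=\sum F_{J_1'}F_{J_2'}$, summed over $J_1'\subset J_1$, $J_2'\subset J_2$. By (F5) it suffices to prove:
\begin{quote}
if $w_i\in\operatorname{supp}\hat F_{J_i'}$ and $w_1+w_2=w_3+w_4$, then, after possibly exchanging the indices $3$ and $4$, $|s_{J_1'}-s_{J_3'}|\le C\rho$ and $|s_{J_2'}-s_{J_4'}|\le C\rho$.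
\end{quote}
Indeed, then every point lies in at most $C$ of the sets $\operatorname{supp}\hat F_{J_1'}+\operatorname{supp}\hat F_{J_2'}$, and $\int S_{\tau,r}^2\le C\sum_{J_1',J_2'}\|F_{J_1'}F_{J_2'}\|_2^2=C\int S_{\tau,r'}^2$.

Thinness lets us replace all second derivatives $p_w''$ by a single function, after which the linear map $w\mapsto(p_w'(s_\tau),p_w(s_\tau))$ sends all frequencies close to one convex plane curve. Fix $w^0\in\bigcup_\theta\operatorname{supp}\hat F_\theta$. Let $q=p_{w^0}''$ on $\tau$, extended continuously to $\mathbb{R}$ by constants. By (iii), $q$ has constant sign and $A^{-1}\le|q|\le A$. Let $Q''=q$ and $Q(s_\tau)=Q'(s_\tau)=0$. For $w\in\operatorname{supp}\hat F_{J'}$ put $u=p_w(s_\tau)$ and $v=p_w'(s_\tau)$. The function $p_w(s)-u-v(s-s_\tau)-Q(s)$ vanishes to first order at $s_\tau$ and has second derivative at most $K^{-1}$ in modulus on $\tau$, by (iv). So on $\tau$ it is at most $\sigma^2/K$ and its derivative is at most $\sigma/K$ in modulus. The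 assumption $r'\le K\sigma^{-2}$ says $\sigma^2/K\le\rho^2$, and then $\sigma/K\le\sigma/K^{1/2}\le\rho$. With \eqref{eq:sector},
\begin{equation}\label{eq:uv}
u+v(s_{J'}-s_\tau)+Q(s_{J'})=O(\rho^2),\qquad v+Q'(s_{J'})=O(\rho).
\end{equation}
The function $Q'$ is a $C^1$ bijection of $\mathbb{R}$. Let $s^*(v)$ solve $Q'(s^*)=-v$; then $s^{*\prime}=-1/q(s^*)$, and the second relation in \eqref{eq:uv} gives $|s^*(v)-s_{J'}|\le C\rho$. Let $\varphi(v)=-Q(s^*)-v(s^*-s_\tau)$, a Legendre transform of $Q$. By the first relation in \eqref{eq:uv} and $v=-Q'(s^*)$,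
\[
u-\varphi(v)=O(\rho^2)-\big[Q(s_{J'})-Q(s^*)-Q'(s^*)(s_{J'}-s^*)\big]=O(\rho^2).
\]
Moreover $\varphi'(v)=-(Q'(s^*)+v)s^{*\prime}-(s^*-s_\tau)=-(s^*-s_\tau)$ and $\varphi''(v)=1/q(s^*)$, which has constant sign and modulus in $[A^{-1},A]$.

Now let $w_1+w_2=w_3+w_4$. By linearity $u_1+u_2=u_3+u_4$ and $v_1+v_2=v_3+v_4=:2\bar v$, so $\varphi(v_1)+\varphi(v_2)=\varphi(v_3)+\varphi(v_4)+O(\rho^2)$. Let $h=\frac12|v_1-v_2|$, $h'=\frac12|v_3-v_4|$ and $\Phi(y)=\varphi(\bar v+y)+\varphi(\bar v-y)$; then $\Phi(h)-\Phi(h')=O(\rho^2)$. For $y>0$, $\Phi'(y)=\int_{\bar v-y}^{\bar v+y}\varphi''$ has constant sign and $|\Phi'(y)|\ge2y/A$. Hence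
\[
(h-h')^2\le|h^2-h'^2|\le A|\Phi(h)-\Phi(h')|\le C\rho^2 .
\]
Since $\{v_1,v_2\}=\{\bar v\pm h\}$ and $\{v_3,v_4\}=\{\bar v\pm h'\}$, we get $|v_1-v_3|,|v_2-v_4|\le C\rho$ after possibly exchanging $3$ and $4$. Finally $|s^{*\prime}|\le A$ and $|s^*(v_i)-s_{J_i'}|\le C\rho$ give the claim.
\end{proof}

\subsection{Iteration}

\begin{proposition}[Wave envelope estimate]\label{prop:envelope}
Let $K\in4^{\mathbb{N}}$, $K>1$, and $k_0=\lceil2\log R/\log K\rceil$. For every $K$-thin $R$-family,
\[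
\int|F_{I_0}|^4\le(C\log^2R)^{k_0+1}\sum_{\tau\subset I_0,\ |\tau|\ge R^{-1/2}}E(\tau,R).
\]
\end{proposition}

\begin{proof}
\emph{One step.} Let $(\tau,r)$ be admissible with $r<R$, and $\sigma=|\tau|$. We claim that there is $r'\in4^{\mathbb{N}}$ with $\min(R,K^{1/2}r)\le r'\le R$ and
\begin{equation}\label{eq:step}
E(\tau,r)\le C_*\log R\sum_{\tau'\subset\tau,\ |\tau'|\ge r'^{-1/2}}E(\tau',r'),
\end{equation}
where $C_*\ge1$ is a constant. If $\sigma^2r\ge K^{1/2}$, take $r'=\min(R,\sigma^2r^2)$; Lemma~\ref{lem:local} gives $E(\tau,r)\le C\int S_{\tau,r'}^2$. If $\sigma^2r<K^{1/2}$, take $r'=\min(R,K\sigma^{-2})$, where $K\sigma^{-2}>K^{1/2}r$; Young's inequality and Lemma~\ref{lem:bi} give the same bound. In both cases $r'\in4^{\mathbb{N}}$ because $\sigma$ is dyadic, and Lemma~\ref{lem:highlow} for $(\tau,r')$ gives \eqref{eq:step}.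

\emph{Induction.} We show by induction on $k\ge0$ that every admissible $(\tau,r)$ with $r\ge RK^{-k/2}$ satisfies
\[
E(\tau,r)\le(C_*\log^2R)^k\sum_{\tau''\subset\tau,\ |\tau''|\ge R^{-1/2}}E(\tau'',R).
\]
If $r=R$, in particular if $k=0$, the left side is one of the terms of the sum. If $r<R$, apply \eqref{eq:step}. The pairs $(\tau',r')$ are admissible with $r'\ge RK^{-(k-1)/2}$, so the induction hypothesis applies to them, and each $\tau''$ lies in at most $\log R$ intervals $\tau'\subset\tau$.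

\emph{Conclusion.} We have $S_{I_0,\kappa^{-2}}=|F_{I_0}|^2$, so Lemma~\ref{lem:highlow} gives $\int|F_{I_0}|^4\le C\log R\;E(I_0,\kappa^{-2})$. Since $RK^{-k_0/2}\le1\le\kappa^{-2}$, the induction applies with $k=k_0$.
\end{proof}

\begin{corollary}[Reverse square function estimate]\label{cor:square}
Let $\gamma$ be non-degenerate and $\varepsilon>0$. For every $R$-family with parameter $A$ (no thinness is assumed),
\[
\Big\|\sum_\theta F_\theta\Big\|_{4}\le C_\varepsilon R^\varepsilon\Big\|\Big(\sum_\theta|F_\theta|^2\Big)^{1/2}\Big\|_{4}.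
\]
\end{corollary}

\begin{proof}
Let $K$ be the smallest power of $4$ with $K\ge R^\varepsilon$; then $K>1$ and $k_0\le2/\varepsilon+1$. For each dyadic $\sigma$,
\[
\sum_{|\tau|=\sigma}E(\tau,R)\le C\int\sum_{|\tau|=\sigma}\Big(\sum_{\theta\subset\tau}|F_\theta|^2\Big)^2\le C\int\Big(\sum_\theta|F_\theta|^2\Big)^2 .
\]
So for a $K$-thin family Proposition~\ref{prop:envelope} gives the estimate with a power of $\log R$ depending on $\varepsilon$ in place of $R^\varepsilon$. In general, let $\{q_\nu\}$ be a partition of unity on $\mathbb{R}^n$ consisting of translates of one dilate of a fixed bump, with supports of diameter at most $(C_0K)^{-1}$. Only $O(K^n)$ supports meet $\{|w|\le A\}$. For each $\nu$ the functions $q_\nu(D)F_\theta$ form an $R$-family with parameter $A$, which is $K$-thin because $|p_w''-p_{w'}''|\le C_0|w-w'|$ by \eqref{eq:frame}. Minkowski's inequality gives $(\sum_\theta|q_\nu(D)F_\theta|^2)^{1/2}\le|\check q_\nu|*(\sum_\theta|F_\theta|^2)^{1/2}$, and $\|\check q_\nu\|_1\le C$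 by (F6). The triangle inequality in $\nu$ costs $O(K^n)=O(R^{n\varepsilon})$. Since $\varepsilon$ is arbitrary, the corollary follows.
\end{proof}

\section{Proof of Theorem~\ref{thm:L4}}\label{sec:L4}

Constants now depend on $d,\gamma,I,B,\varepsilon$. It suffices to prove, for $0<\varepsilon\le\frac18$ and Schwartz functions $g$, the estimate with exponent $-\frac14+(3d+2)\varepsilon$. Let $N'$ be an integer with $2\varepsilon N'\ge d+3$ and let $N=\max(N',3d+1)$. By (F6) the operators $b(D,s)$ are uniformly bounded on $L^4$, so the theorem holds for bounded $\lambda$, and we assume that $\lambda$ is large.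

Choose a compact interval $I^+$ that contains $I$ in its interior, on which $\gamma$ is defined and non-degenerate, and which is so close to $I$ that $|\langle\gamma''(s)-\gamma''(s'),\eta\rangle|\le(4B)^{-1}$ when $|\eta|\le B$, $s\in I^+$ and $s'$ is the point of $I$ nearest to $s$. Take $\kappa$ as in Section~\ref{sec:geometry} with also $\kappa\le\frac14\operatorname{dist}(I,\partial I^+)$. Let $\rho$ be the dyadic number in $[\lambda^{-1/2+\varepsilon},2\lambda^{-1/2+\varepsilon})$, let $R=\rho^{-2}$, and let $K$ be the power of $4$ in $[\lambda^\varepsilon,4\lambda^\varepsilon)$. Then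
\[
\tfrac14\lambda^{1-2\varepsilon}\le R\le\lambda^{1-2\varepsilon},\qquad\lambda^{1/4}\le\rho^{-1},\qquad\rho\le\kappa,\qquad K\ge R^\varepsilon .
\]
We take $\rho$ slightly larger than $\lambda^{-1/2}$ so that integration by parts over intervals of length $\rho$ gains a power of $\lambda$.

\subsection{Decomposition}

\paragraph{Thin pieces.}
Fix $q\in C_c^\infty((-1,1)^d)$ with $\sum_{\nu\in\mathbb{Z}^d}q(\cdot-\nu)=1$ and let $q_\nu(\eta)=q(K\eta/c_2-\nu)$, where $c_2>0$ satisfies $2\sqrt d\,c_2\sup_{I^+}|\gamma''|\le(4B)^{-1}$. Keep the $O(K^d)$ indices $\nu$ for which $\operatorname{supp}q_\nu$ contains a point $\eta_\nu$ of $Y$. The supports have diameter at most $2\sqrt d\,c_2/K$, so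
\begin{equation}\label{eq:thin}
|\langle\gamma''(s),\eta-\eta'\rangle|\le(4BK)^{-1}\qquad(s\in I^+,\ \eta,\eta'\in\operatorname{supp}q_\nu).
\end{equation}
For $\eta\in\operatorname{supp}q_\nu$ and $s\in I^+$, the number $\langle\gamma''(s),\eta\rangle$ differs from $\langle\gamma''(s'),\eta_\nu\rangle$ by at most $2(4B)^{-1}$, by \eqref{eq:thin} and the choice of $I^+$. Since the supports cover $Y$,
\begin{equation}\label{eq:convex}
(2B)^{-1}\le|\langle\gamma''(s),\eta\rangle|\le2B\qquad\Big(s\in I^+,\ \eta\in Y\cup\bigcup_\nu\operatorname{supp}q_\nu\Big).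
\end{equation}
Put $g_\nu=q_\nu(D)g$. By (F6), $\|g_\nu\|_p\lesssim\|g\|_p$ for $1\le p\le\infty$, and $T_bg=\sum_\nu T_bg_\nu$ because $\sum_\nu q_\nu=1$ on $Y$. We fix $\nu$ at the cost of a factor $O(K^d)=O(\lambda^{d\varepsilon})$.

\paragraph{Short arcs.}
Let $\chi_\theta(s)=\chi((s-s_\theta)/\rho)$, for dyadic $\theta$ of length $\rho$, be a partition of unity with $0\le\chi\le1$ and $\operatorname{supp}\chi_\theta\subset2\theta:=[s_\theta-\rho,s_\theta+\rho]$. Only the $\theta$ with $2\theta\cap I\ne\emptyset$ matter. They lie in $O(1)$ dyadic intervals $I_0$ of length $\kappa$, each within distance $\rho/2$ of $I$; so $I_0\subset I^+$, and $2\theta\subset I^+$ for all $\theta\subset I_0$. Fix one $I_0$. Let $\zeta\in C_c^\infty(-2,2)$ with $\zeta=1$ on $[-1,1]$ and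
\[
\zeta_\theta(\eta)=\zeta\big(\langle\gamma'(s_\theta),\eta\rangle/(C_2\rho)\big),
\]
where $C_2\geq1$ is so large that $|\langle\gamma'(s)-\gamma'(s_\theta),\eta\rangle|\le C_2\rho/2$ for $s\in2\theta$, $|\eta|\le B$. The cutoff $\zeta_\theta$ keeps the frequencies whose phase may be stationary near $\theta$. We split $b\chi_\theta=b\chi_\theta\zeta_\theta+b\chi_\theta(1-\zeta_\theta)$.

\paragraph{Non-stationary terms.}
For $T\in[\lambda,2\lambda]$ let $e_\theta(\eta,T)=\int e^{-iT\langle\gamma(s),\eta\rangle}b(\eta,s)\chi_\theta(s)(1-\zeta_\theta(\eta))\,ds$. For $|\alpha|\le d+1$, $\partial_\eta^\alpha e_\theta$ is a finite combination of terms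
\[
T^{|\alpha_1|}\,\partial_\eta^{\alpha_3}(1-\zeta_\theta)(\eta)\int e^{-iT\langle\gamma(s),\eta\rangle}u(\eta,s)\,ds,\qquad u=\gamma(s)^{\alpha_1}\partial_\eta^{\alpha_2}b\,\chi_\theta,
\]
with $\alpha_1+\alpha_2+\alpha_3=\alpha$. The prefactor is $O(\lambda^{|\alpha_1|}\rho^{-|\alpha_3|})=O(\lambda^{d+1})$ and vanishes unless $\Lambda:=|\langle\gamma'(s_\theta),\eta\rangle|\ge C_2\rho$. In that case $\omega(s):=\langle\gamma'(s),\eta\rangle$ satisfies $|\omega|\ge\Lambda/2$ on $2\theta$, and its derivatives are $O(1)$. So $\partial_s^k(1/\omega)$ is a sum of terms $O(\Lambda^{-1-k'})$ with $k'\le k$, and $|\partial_s^k(1/\omega)|\lesssim\Lambda^{-1}\rho^{-k}$. Also $|\partial_s^ku|\lesssim\rho^{-k}$ for $k\le N$, because $\lambda^{1/4}\le\rho^{-1}$; this is where the hypothesis on the $s$-derivatives of $b$ is used. After $N'$ integrations by parts the amplitude is a combination of terms $T^{-N'}\partial_s^{k_0}u\prod_{i=1}^{N'}\partial_s^{k_i}(1/\omega)$ with $\sum_{i\geq0}k_i=N'$,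 each of size $O((T\Lambda\rho)^{-N'})=O((\lambda\rho^2)^{-N'})=O(\lambda^{-2\varepsilon N'})$. Hence $|\partial_\eta^\alpha e_\theta|\lesssim\lambda^{d+1-2\varepsilon N'}\le\lambda^{-2}$. As $e_\theta(\cdot,T)$ is supported in $|\eta|\le B$, (F6) bounds the norm of $e_\theta(D,T)$ on $L^4(\mathbb{R}^d)$ by $C\lambda^{-2}$. There are $O(\lambda^{1/2})$ intervals $\theta$, so these terms contribute $O(\lambda^{1/2}\lambda^{1/4}\lambda^{-2}\|g\|_4)$ to the norm in $L^4(\mathbb{R}^d\times[\lambda,2\lambda])$, which is acceptable.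

\paragraph{Main terms.}
Fix a Schwartz function $\phi$ on $\mathbb{R}$ with $\operatorname{supp}\hat\phi\subset(-1,1)$ and $|\phi|\ge1$ on $[1,2]$ (take $\hat\phi\ge0$ supported in $[-\frac12,\frac12]$ with large integral). For $\theta\subset I_0$ put
\[
F_\theta(X,T)=\phi(T/\lambda)\int\chi_\theta(s)\,g_{\theta,s}(X-T\gamma(s))\,ds,\qquad g_{\theta,s}=b(D,s)\zeta_\theta(D)g_\nu .
\]
It suffices to bound $\|\sum_{\theta\subset I_0}F_\theta\|_{L^4(\mathbb{R}^{d+1})}$. For $w=(\eta,\eta_n)$,
\[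
\hat F_\theta(w)=\hat g(\eta)q_\nu(\eta)\zeta_\theta(\eta)\int\chi_\theta(s)b(\eta,s)\,\lambda\hat\phi\big(\lambda p_w(s)\big)\,ds,
\]
which is smooth and compactly supported. On its support $\eta\in Y\cap\operatorname{supp}q_\nu$, $|p_w'(s_\theta)|\le2C_2\rho$, and $|p_w(s)|\le\lambda^{-1}\le\rho^2$ for some $s\in2\theta$. The last bound gives $|\eta_n|\le1+B\sup|\gamma|$, hence (i) of Definition~\ref{def:family}. Taylor's formula at $s_\theta$ gives $|p_w(s_\theta)|\le|p_w(s)|+2C_2\rho^2+B\rho^2\lesssim R^{-1}$, hence (ii). Conditions (iii) and (iv) are \eqref{eq:convex} and \eqref{eq:thin}. So $(F_\theta)$ is a $K$-thin $R$-family with $A=O(1)$. Since $k_0\le2/\varepsilon+1$, Proposition~\ref{prop:envelope} gives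
\begin{equation}\label{eq:apply}
\Big\|\sum_{\theta\subset I_0}F_\theta\Big\|_4^4\lesssim\lambda^\varepsilon\sum_{\tau\subset I_0,\ |\tau|\ge\rho}E(\tau,R).
\end{equation}

\subsection{Freezing the direction of transport}

Fix $\tau\subset I_0$ with $\sigma=|\tau|\ge\rho$. Write $|x|_\tau=|x|_{s_\tau,\sigma,R}$ for $x\in\mathbb{R}^n$, $|z|_\tau=|(z,0)|_\tau$ for $z\in\mathbb{R}^d$, $W=W_{\tau,R}$, and
\[
w_\tau(z)=R^{-d}\sigma^{-d(d+1)/2}(1+|z|_\tau)^{-2d}\qquad(z\in\mathbb{R}^d).
\]
We reduce the space-time average in $E(\tau,R)$ to a spatial average with the weight $w_\tau$: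
\begin{equation}\label{eq:energy}
E(\tau,R)\lesssim\lambda^{1+8d\varepsilon}\rho^2\int_{\mathbb{R}^d}\Big(\sum_{\theta\subset\tau}\int_{2\theta}w_\tau*|g_{\theta,s}|^2\,ds\Big)^2dz .
\end{equation}

Let $\theta\subset\tau$ and $s\in2\theta$. Then $|s-s_\tau|\le\frac{\sigma-\rho}2+\rho\le\sigma$, so Lemma~\ref{lem:frames}(b) gives
\begin{equation}\label{eq:uG}
|uG(s)|_\tau\le C|uG(s)|_{s,\sigma,R}=C|u|/R\qquad(u\in\mathbb{R}).
\end{equation}
The last coordinate of $\sum x_jG^{(j)}(s_\tau)$ is $x_0$. So $x=(z,0)+uG(s)$ satisfies $|x|_\tau\ge|u|/R$, and then $|z|_\tau\le|x|_\tau+C|u|/R\le C|x|_\tau$. Thus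
\begin{equation}\label{eq:split}
1+|(z,0)+uG(s)|_\tau\ge c\,(1+|z|_\tau+|u|/R).
\end{equation}
By the Cauchy--Schwarz inequality, $|F_\theta(Z,S)|^2\le2\rho\,|\phi(S/\lambda)|^2\int_{2\theta}|g_{\theta,s}(Z-S\gamma(s))|^2\,ds$. Insert this in $W*|F_\theta|^2(X,T)=\iint W(X-Z,T-S)|F_\theta(Z,S)|^2\,dZ\,dS$ and substitute $Z=y+S\gamma(s)$, $S=T-u$. Then $(X-Z,T-S)=(z,0)+uG(s)$ with $z=X-y-T\gamma(s)$, and
\[
W*|F_\theta|^2(X,T)\le2\rho\int_{2\theta}\int_{\mathbb{R}^d}|g_{\theta,s}(y)|^2\int_{\mathbb{R}}W\big((z,0)+uG(s)\big)\Big|\phi\Big(\frac{T-u}\lambda\Big)\Big|^2du\,dy\,ds .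
\]
Since $R\le\lambda$, we have $|\phi(\frac{T-u}\lambda)|^2\lesssim(1+\frac{|T-u|}\lambda)^{-2d-1}\le(1+\frac{|T|}\lambda)^{-2d-1}(1+\frac{|u|}R)^{2d+1}$. With \eqref{eq:split}, $M=4d+2$ and $u=Rv$,
\[
\int\Big(1+|z|_\tau+\frac{|u|}R\Big)^{-4d-2}\Big(1+\frac{|u|}R\Big)^{2d+1}du\le R\int(1+|z|_\tau+|v|)^{-2d-1}dv\le R(1+|z|_\tau)^{-2d}.
\]
So the $u$-integral is $\lesssim(1+|T|/\lambda)^{-2d-1}w_\tau(X-y-T\gamma(s))$. Now we replace $\gamma(s)$ by $\gamma(s_\tau)$. By \eqref{eq:uG},
\[
|T(\gamma(s)-\gamma(s_\tau))|_\tau=|TG(s)-TG(s_\tau)|_\tau\le C|T|/R\le4C\lambda^{2\varepsilon}|T|/\lambda,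
\]
and $w_\tau(z+z')\le w_\tau(z)(1+|z'|_\tau)^{2d}$. The replacement therefore costs a factor $C\lambda^{4d\varepsilon}(1+|T|/\lambda)^{2d}$, and
\[
W*S_{\tau,R}(X,T)\lesssim\lambda^{4d\varepsilon}\rho\Big(1+\frac{|T|}\lambda\Big)^{-1}\Big[\sum_{\theta\subset\tau}\int_{2\theta}w_\tau*|g_{\theta,s}|^2\,ds\Big](X-T\gamma(s_\tau)).
\]
Square, integrate in $X$, which removes the translation, and use $\int(1+|T|/\lambda)^{-2}\,dT=2\lambda$. This proves \eqref{eq:energy}.

\subsection{Local orthogonality in $\mathbb{R}^d$}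

We must bound $\sum_{\theta\subset\tau}w_\tau*|g_{\theta,s}|^2$ by an average of a single function. The multipliers $b(\cdot,s)\zeta_\theta$ have boundedly overlapping supports, and (F5) gives the global $L^2$ inequality; we need it on boxes. The kernel of such a multiplier lives, essentially, within distance $O(1)$ of a segment of length $\rho^{-1}$ in the direction $\gamma'(s_\theta)$. The segment fits in the box of $w_\tau$, but for $j\ge3$ the side $R\sigma^j$ may be smaller than $1$, so we first widen the box. Write $z=\sum_{j=1}^dz_j\gamma^{(j)}(s_\tau)$; then $|z|_\tau=\max_j|z_j|/(R\sigma^j)$. Let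
\[
h_j=\max(1,R\sigma^j),\qquad w_\tau^\sharp(z)=\prod_{j=1}^dh_j^{-1}(1+|z_j|/h_j)^{-2},\qquad\text{so that }\int w_\tau^\sharp\lesssim1 .
\]

\begin{lemma}\label{lem:spatial}
Let $|u|\le1$ and $m_\theta(\eta)=b(\eta,s_\theta+\rho u)\zeta_\theta(\eta)$. For every Schwartz function $f$ on $\mathbb{R}^d$,
\[
\sum_{\theta\subset\tau}w_\tau*|m_\theta(D)f|^2\le C\,w_\tau^\sharp*|f|^2\qquad\text{pointwise.}
\]
\end{lemma}

\begin{proof}
Write $T_\theta=m_\theta(D)$.

\emph{Step 1: widening the weight.} Let $\varphi_0$ be a Schwartz function with $\hat\varphi_0=1$ on $\{|\eta|\le B\}$. Then $T_\theta f=\varphi_0*T_\theta f$, so $|T_\theta f|^2\le\|\varphi_0\|_1\,|\varphi_0|*|T_\theta f|^2$. We claim $w_\tau*|\varphi_0|\lesssim w_\tau^\sharp$. Since $\prod_{j=1}^dR\sigma^j=R^d\sigma^{d(d+1)/2}$, we have $w_\tau(z)\le\prod_j(R\sigma^j)^{-1}(1+|z_j|/(R\sigma^j))^{-2}$, and $|\varphi_0(z)|\lesssim\prod_j(1+|z_j|)^{-2}$. So it suffices to show, for $\ell>0$, $\bar\ell=\max(1,\ell)$ and $y\in\mathbb{R}$,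
\[
\int_{\mathbb{R}}\ell^{-1}\big(1+|y-y'|/\ell\big)^{-2}(1+|y'|)^{-2}\,dy'\lesssim\bar\ell^{-1}\big(1+|y|/\bar\ell\big)^{-2}.
\]
Each of the two factors has integral $2$. For $|y|\le\bar\ell$, bound the wider factor by its supremum $\bar\ell^{-1}$; the left side is at most $2\bar\ell^{-1}$ and the right side is at least $\bar\ell^{-1}/4$. For $|y|>\bar\ell$, either $|y-y'|\ge|y|/2$, where the first factor is at most $4\ell|y|^{-2}$, or $|y'|\ge|y|/2$, where the second is at most $4|y|^{-2}$; the left side is at most $16\bar\ell|y|^{-2}$ and the right side is at least $\bar\ell|y|^{-2}/4$. It remains to show $\sum_\theta w_\tau^\sharp*|T_\theta f|^2\lesssim w_\tau^\sharp*|f|^2$.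

\emph{Step 2: the multipliers are smooth at the dual scale.} Let $(e_j^*)$ be the basis dual to $(\gamma^{(j)}(s_\tau))_{j=1}^d$, so that $y_j=\langle y,e_j^*\rangle$ and $|e_j^*|\lesssim1$, and let $D_j=h_j^{-1}\langle e_j^*,\partial_\eta\rangle$. Apply Lemma~\ref{lem:frames}(a) to $G'(s_\theta)$ in the basis at $s_\tau$. The last coordinate shows $c_{10}=0$, so $\gamma'(s_\theta)=\sum_{j\ge1}c_{1j}\gamma^{(j)}(s_\tau)$ and $|\langle\gamma'(s_\theta),e_j^*\rangle|=|c_{1j}|\lesssim\sigma^{j-1}$. Each application of $D_j$ to $\zeta_\theta$ thus produces a factor of size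
\[
\frac{|c_{1j}|}{h_jC_2\rho}\lesssim\frac{\sigma^{j-1}}{R\sigma^j\rho}=\frac\rho\sigma\le1 .
\]
Since $h_j\ge1$ and $|\partial_\eta^\alpha b|\le1$ for $|\alpha|\le N$, we get $|D_j^im_\theta|\lesssim1$ for $i\le N$. These functions are supported in $\operatorname{supp}m_\theta\subset Y\cap\{|\langle\gamma'(s_\theta),\eta\rangle|\le2C_2\rho\}$. For $\eta\in Y$, \eqref{eq:convex} says that $s\mapsto\langle\gamma'(s),\eta\rangle$ is monotone on $I^+$ with slope at least $(2B)^{-1}$ in modulus, so $\eta$ lies in $\operatorname{supp}m_\theta$ for at most $C$ intervals $\theta$.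

\emph{Step 3: off-diagonal decay.} Pointwise kernel bounds would lose the orthogonality in $\theta$, so we measure decay in $L^2$ with polynomial weights. For $v\in\mathbb{Z}^d$ let $Q_v=\{y:v_j\le y_j/h_j<v_j+1\text{ for all }j\}$ and $f_v=f1_{Q_v}$. Fix $v$ and $j$ and let $\ell_j(y)=y_j/h_j-v_j$. On the Fourier side, multiplication by $\ell_j$ is the operator $iD_j-v_j$, and $(iD_j-v_j)(m\hat f_v)=(iD_jm)\hat f_v+m\,(iD_j-v_j)\hat f_v$. Iterating,
\[
\ell_j^L\,T_\theta f_v=\sum_{k=0}^L\binom Lk\big((iD_j)^{L-k}m_\theta\big)(D)\big[\ell_j^kf_v\big].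
\]
By Step 2, (F5) and $0\le\ell_j<1$ on $Q_v$, we get $\sum_\theta\|\ell_j^LT_\theta f_v\|_2^2\lesssim\|f_v\|_2^2$ for $0\le L\le N$. Let $|\cdot|$ be the maximum norm on $\mathbb{Z}^d$. If $|v-v'|\ge2$, choose $j$ with $|v_j-v_j'|=|v-v'|$; on $Q_{v'}$ we have $|\ell_j|\ge|v-v'|-1\ge|v-v'|/2$. If $|v-v'|\le1$, use $L=0$. With $L=3d+1$ we obtain $\sum_\theta\int_{Q_{v'}}|T_\theta f_v|^2\lesssim(1+|v-v'|)^{-2L}\|f_v\|_2^2$. By Minkowski's inequality in $v$ and then the Cauchy--Schwarz inequality, using $L>d$,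
\[
\sum_\theta\int_{Q_{v'}}|T_\theta f|^2\lesssim\Big(\sum_v(1+|v-v'|)^{-L}\|f_v\|_2\Big)^2\lesssim\sum_v(1+|v-v'|)^{-L}\|f_v\|_2^2 .
\]

\emph{Step 4: summation.} Fix $z$ and let $\mu_v=\sup_{y\in Q_v}w_\tau^\sharp(z-y)$. For $y\in Q_v$ and $y'\in Q_{v'}$ we have $w_\tau^\sharp(z-y')\le w_\tau^\sharp(z-y)\prod_j(1+|y_j-y_j'|/h_j)^2\le w_\tau^\sharp(z-y)(2+|v-v'|)^{2d}$. So $\mu_{v'}\lesssim(1+|v-v'|)^{2d}\inf_{y\in Q_v}w_\tau^\sharp(z-y)$. Multiply the inequality of Step 3 by $\mu_{v'}$ and sum over $v'$; since $\sum_{v'}(1+|v-v'|)^{2d-L}<\infty$ for $L=3d+1$, the result is $\lesssim\sum_v\int_{Q_v}w_\tau^\sharp(z-y)|f(y)|^2\,dy=w_\tau^\sharp*|f|^2(z)$.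
\end{proof}

To be able to sum over $\tau$ we apply the lemma not to $g_\nu$ but to the part of it that $\tau$ sees. Let $\zeta^\tau(\eta)=\zeta(\langle\gamma'(s_\tau),\eta\rangle/(C_3\sigma))$, with $C_3$ so large that $|\langle\gamma'(s_\tau),\eta\rangle|\le2C_2\rho+C\sigma\le C_3\sigma$ on $\operatorname{supp}\zeta_\theta\cap\{|\eta|\le B\}$ for $\theta\subset\tau$. Put $g_\tau=\zeta^\tau(D)g_\nu$. Then $b\zeta_\theta\zeta^\tau=b\zeta_\theta$, so $g_{\theta,s}=b(D,s)\zeta_\theta(D)g_\tau$. Substituting $s=s_\theta+\rho u$ and applying Lemma~\ref{lem:spatial} for each $u\in[-1,1]$, we bound the inner sum in \eqref{eq:energy} by $C\rho\,w_\tau^\sharp*|g_\tau|^2$. Young's inequality gives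
\begin{equation}\label{eq:Etau}
E(\tau,R)\lesssim\lambda^{1+8d\varepsilon}\rho^4\|g_\tau\|_4^4 .
\end{equation}

\subsection{Summation over $\tau$}

For fixed $\sigma$ consider the linear map $g\mapsto(g_\tau)_{\tau\subset I_0,|\tau|=\sigma}$, with values in functions on the product of $\mathbb{R}^d$ with the finite set of intervals $\tau$, equipped with counting measure. It is bounded on $L^\infty$: the operator $q_\nu(D)$ is, and $\zeta^\tau(D)f(y)=\int\check\zeta(v)f\big(y-v\gamma'(s_\tau)/(C_3\sigma)\big)\,dv$ has norm at most $\|\check\zeta\|_1$. It is bounded on $L^2$ by (F5): for $\eta\in\operatorname{supp}q_\nu$, monotonicity \eqref{eq:convex} shows that $|\langle\gamma'(s_\tau),\eta\rangle|\le2C_3\sigma$ for at most $C$ intervals $\tau$. By (F4), $\sum_{|\tau|=\sigma}\|g_\tau\|_4^4\lesssim\|g\|_4^4$. There are at most $\log\lambda\lesssim\lambda^\varepsilon$ values of $\sigma$, and $\rho^4\le16\lambda^{-2+4\varepsilon}$. So \eqref{eq:apply} and \eqref{eq:Etau} give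
\[
\Big\|\sum_{\theta\subset I_0}F_\theta\Big\|_4^4\lesssim\lambda^{-1+(8d+6)\varepsilon}\|g\|_4^4 .
\]
Taking fourth roots and summing over the $O(1)$ intervals $I_0$ and the $O(\lambda^{d\varepsilon})$ indices $\nu$ gives the exponent $-\frac14+(3d+\frac32)\varepsilon$. This proves Theorem~\ref{thm:L4}, and with it Theorem~\ref{thm:main}. Hypothesis \eqref{eq:H2} was never used. \hfill$\square$

\section{Degenerate curves: proof of Theorem~\ref{thm:degenerate}}\label{sec:degenerate}

On a short arc any smooth curve is, up to a negligible error, the linear image of a moment curve in a space of high dimension $d'$. Since the exponent in Theorem~\ref{thm:L4} does not depend on the dimension, we can apply it in $\mathbb{R}^{d'}$ and transfer the estimate back along the linear map.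

By Lemma~\ref{lem:reduction}, which does not use non-degeneracy, it suffices to prove, for $0<\varepsilon\le\frac1{10}$, large $\lambda$, $b=b_\lambda$ and Schwartz functions $g$,
\[
\|T_bg\|_{L^4(\mathbb{R}^d\times[\lambda,2\lambda])}\lesssim\lambda^{-1/4+2\varepsilon}\|g\|_4 .
\]
Let $Y\subset\{\frac12\le|\eta|\le2\}$ be the projection of $\operatorname{supp}b$; by \eqref{eq:H1}, $(2B)^{-1}\le|\langle\gamma''(s),\eta\rangle|\le2B$ for $\eta\in Y$, $s\in I$. Let $d'\ge2$ be an integer with $d'\varepsilon\ge10$, and let $\delta\in(0,\frac12]$ be a small constant depending on $\gamma,B,d'$, chosen below; $\lambda$ is so large that $\lambda^{-\varepsilon}\le\delta$. A partition of unity at scale $\frac12\lambda^{-\varepsilon}$ gives $b=\sum_lb\chi_l(s)$ with $O(\lambda^\varepsilon)$ terms, where $\chi_l$ is supported in $|s-s_l|\le\lambda^{-\varepsilon}$ for some $s_l\in I$, and $|\chi_l^{(j)}|\lesssim\lambda^{\varepsilon j}$. Fix $l$. We show that $T_{b\chi_l}$ has norm $O(\lambda^{-1/4+\varepsilon})$,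 uniformly in $l$.

\paragraph{Polynomial approximation.}
Let $\mathcal{M}(v)=(v,v^2/2!,\dots,v^{d'}/d'!)$, and let $L:\mathbb{R}^{d'}\to\mathbb{R}^d$ be linear with $Le_j=\gamma^{(j)}(s_l)$; its norm is bounded uniformly in $l$. By Taylor's formula, $\gamma(s_l+v)=\gamma(s_l)+L\mathcal{M}(v)+O(\lambda^{-10})$ for $|v|\le\lambda^{-\varepsilon}$, $s_l+v\in I$. For a smooth function $f$ we have $\|f(\cdot-z)-f(\cdot-z')\|_4\le|z-z'|\,\|\nabla f\|_4$, and $\|\nabla b(D,s)g\|_4\lesssim\|g\|_4$ by (F6). So replacing $\gamma$ by the polynomial changes $T_{b\chi_l}g$ by $O(\lambda^{1/4}\cdot\lambda\cdot\lambda^{-10}\|g\|_4)$ in $L^4(\mathbb{R}^d\times[\lambda,2\lambda])$. The translation $X\mapsto X-T\gamma(s_l)$ is an isometry of $L^4(\mathbb{R}^d)$ for each $T$, so the term $\gamma(s_l)$ may be dropped.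

\paragraph{Separating the variables.}
The symbol must be lifted to $\mathbb{R}^{d'}$, and this is simple only for a product of a function of $v$ and a cutoff in $\eta$. Let $Y_\delta\subset(-\pi,\pi)^d$ be the open $\delta$-neighborhood of $Y$, and let $q$ be the convolution of $1_{Y_{\delta/2}}$ with a bump of integral one supported in the ball of radius $\delta/4$. Then $q=1$ on $Y$, $\operatorname{supp}q\subset Y_\delta$, and the derivatives of $q$ are bounded independently of $\lambda$. Expand $(b\chi_l)(\cdot,s_l+v)$ in a Fourier series on $(-\pi,\pi)^d$ and multiply by $q$: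
\[
(b\chi_l)(\eta,s_l+v)=\sum_{k\in\mathbb{Z}^d}c_k(v)e^{i\langle k,\eta\rangle}q(\eta),\qquad c_k(v)=(2\pi)^{-d}\int(b\chi_l)(\eta,s_l+v)e^{-i\langle k,\eta\rangle}\,d\eta .
\]
Here $c_k\in C^\infty(\mathbb{R})$ is supported in $[-\delta,\delta]$, and integration by parts in $\eta$ gives $|c_k^{(j)}(v)|\le C_j(1+|k|)^{-d-1}\lambda^{\varepsilon j}$. The operator $e^{i\langle k,D\rangle}$ is a translation. So, with $g_1=q(D)g$ and $\|g_1\|_4\lesssim\|g\|_4$, it suffices to prove that
\[
T^{(k)}g(X,T)=\int c_k(v)\,g_1(X-TL\mathcal{M}(v))\,dv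
\]
has norm $\lesssim(1+|k|)^{-d-1}\lambda^{-1/4+\varepsilon}\|g_1\|_4$ in $L^4(\mathbb{R}^d\times[\lambda,2\lambda])$, and to sum over $k$.

\paragraph{Lifting.}
For $\eta\in Y_\delta$ and $|v|\le\delta$, with $\eta_0\in Y$ at distance less than $\delta$ from $\eta$,
\[
\langle\mathcal{M}''(v),L^\top\eta\rangle=\sum_{j=2}^{d'}\langle\gamma^{(j)}(s_l),\eta\rangle\frac{v^{j-2}}{(j-2)!}=\langle\gamma''(s_l),\eta_0\rangle+O(\delta).
\]
Fix $\delta$ so small that this has modulus in $[(4B)^{-1},4B]$. Since $|\mathcal{M}''(v)|\le e^{|v|}\le2$, every $\omega$ in the $(16B)^{-1}$-neighborhood of $L^\top Y_\delta$ satisfies $(8B)^{-1}\le|\langle\mathcal{M}''(v),\omega\rangle|\le8B$ for $|v|\le\delta$, hence $|\omega|\ge(16B)^{-1}$, and also $|\omega|\le C$. As above, choose $q^\sharp\in C_c^\infty(\mathbb{R}^{d'})$ supported in this neighborhood, equal to $1$ on $L^\top Y_\delta$, with derivatives bounded uniformly in $l$ and $\lambda$. The matrix $(\mathcal{M}',\dots,\mathcal{M}^{(d')})$ is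 triangular with ones on the diagonal, so $\mathcal{M}$ is non-degenerate on $[-\delta,\delta]$. Since $\lambda^{\varepsilon j}\le\lambda^{j/4}$, Theorem~\ref{thm:L4} in dimension $d'$, for the curve $\mathcal{M}$ on $[-\delta,\delta]$ and a constant $B'$ independent of $k,l,\lambda$, applies to $b^\sharp(\omega,v)=c_k(v)q^\sharp(\omega)$ divided by $C(1+|k|)^{-d-1}$. So $T^\sharp=T_{b^\sharp}$ has norm
\[
C^\sharp\lesssim(1+|k|)^{-d-1}\lambda^{-1/4+\varepsilon}
\]
from $L^4(\mathbb{R}^{d'})$ to $L^4(\mathbb{R}^{d'}\times[\lambda,2\lambda])$. At time $T\in[\lambda,2\lambda]$, $T^\sharp$ is convolution with $\mathcal{K}_T(y)=\int c_k(v)(q^\sharp)^\vee(y-T\mathcal{M}(v))\,dv$, and $|\mathcal{K}_T(y)|\le C_\lambda(1+|y|)^{-d'-2}$; this formula defines $T^\sharp$ on bounded functions. For $X\in\mathbb{R}^d$ let $g_X(y)=g_1(X+Ly)$, $y\in\mathbb{R}^{d'}$. We have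
\[
\int\mathcal{K}_T(y')e^{-i\langle Ly',\eta\rangle}\,dy'=q^\sharp(L^\top\eta)\int c_k(v)e^{-iT\langle L\mathcal{M}(v),\eta\rangle}\,dv,
\]
and $q^\sharp(L^\top\eta)=1$ on $\operatorname{supp}\hat g_1\subset Y_\delta$. Writing $g_1$ as the inverse transform of $\hat g_1$, we obtain
\begin{equation}\label{eq:lift}
T^\sharp g_X(y,T)=T^{(k)}g(X+Ly,T).
\end{equation}

\paragraph{Transference.}
The function $g_X$ is constant along $\ker L$ and need not lie in $L^4(\mathbb{R}^{d'})$, so we truncate it and average over $X$. Let $\Theta\in C_c^\infty(\mathbb{R}^{d'})$ with $0\le\Theta\le1$ and $\Theta=1$ on the unit ball, and let $\Theta_{\mathcal{N}}(y)=\Theta(y/\mathcal{N})$. By the bound for $T^\sharp$ and Fubini's theorem,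
\[
\int_{\mathbb{R}^d}\|T^\sharp(g_X\Theta_{\mathcal{N}})\|_4^4\,dX\le(C^\sharp)^4\iint|g_1(X+Ly)|^4\Theta_{\mathcal{N}}(y)^4\,dy\,dX=(C^\sharp)^4\mathcal{N}^{d'}\|\Theta\|_4^4\|g_1\|_4^4 .
\]
If $|y|\le\mathcal{N}/2$ and $\Theta_{\mathcal{N}}(y-y')\ne1$, then $|y'|\ge\mathcal{N}/2$. So for such $y$ Minkowski's inequality gives
\[
\big\|T^\sharp\big(g_X(1-\Theta_{\mathcal{N}})\big)(y,T)\big\|_{L^4(dX)}\le\int_{|y'|\ge\mathcal{N}/2}|\mathcal{K}_T(y')|\,dy'\,\|g_1\|_4\le C_\lambda'\mathcal{N}^{-2}\|g_1\|_4 .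
\]
Take the $L^4$ norm of \eqref{eq:lift} over $X\in\mathbb{R}^d$, $T\in[\lambda,2\lambda]$ and $y$ in the ball $B_{\mathcal{N}/2}$ of radius $\mathcal{N}/2$. For each $y$ the $X$-integral of the right side does not depend on $y$, so
\[
|B_{\mathcal{N}/2}|^{1/4}\|T^{(k)}g\|_{L^4(\mathbb{R}^d\times[\lambda,2\lambda])}\le C^\sharp\mathcal{N}^{d'/4}\|\Theta\|_4\|g_1\|_4+|B_{\mathcal{N}/2}|^{1/4}\lambda^{1/4}C_\lambda'\mathcal{N}^{-2}\|g_1\|_4 .
\]
Divide by $\mathcal{N}^{d'/4}$ and let $\mathcal{N}\to\infty$: the norm of $T^{(k)}g$ is $\lesssim C^\sharp\|g_1\|_4$. Summing over $k\in\mathbb{Z}^d$ and over the $O(\lambda^\varepsilon)$ values of $l$ completes the proof. \hfill$\square$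

\begin{thebibliography}{1}

\bibitem{GMF}
\emph{On Certain Geometric Maximal Functions In Harmonic Analysis},
\texttt{https://core.ac.uk/download/573304407.pdf}.

\end{thebibliography}
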